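
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Powers of Hamiltonian cycles in graphs of minimum degree at least $\frac{2k-1}{2k}n$}


\begin{abstract}
We prove that every graph $G$ of order $n\ge 2k+1$ with minimum degree at least $\frac{2k-1}{2k}n$ contains the $k$-th power of a Hamiltonian cycle, for every $k\ge 1$. For $k=1$ this is Dirac's theorem, and for $k=2$ it follows from a theorem of Fan and H\"aggkvist. For $k\ge 3$ we partition a suitable vertex set into cliques of order $2k$ by the Hajnal--Szemer\'edi theorem and cut each clique into a first and a second half, so that the second half of one clique can be followed by the first half of another in as many cases as possible. The order of the cliques is then found with Meyniel's theorem on Hamiltonian digraphs, and the remaining vertices are inserted greedily.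
\end{abstract}

\section{The question}

For a graph $G$ and a positive integer $k$, the \emph{$k$-th power} $G^k$ has the same vertices as $G$, and two distinct vertices are adjacent in $G^k$ if their distance in $G$ is at most $k$. We write $\delta(G)$ for the minimum degree of $G$, and $C_n$ for the cycle of length $n$. If $H$ is a Hamiltonian cycle of $G$, then $H^k\subseteq G$ says that any two distinct vertices at most $k$ steps apart along $H$ are adjacent in $G$; if $n\ge k+1$, this means that any $k+1$ consecutive vertices of $H$ form a clique of $G$. Which minimum degree guarantees such an $H$?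

For $k=1$ the answer is Dirac's theorem: $\delta(G)\ge n/2$ and $n\ge3$ suffice. Seymour's conjecture (1974), which is open, asserts that $\delta(G)\ge\frac{k}{k+1}n$ suffices for every $k$ and $n\ge3$. The subject here is the weaker statement with $\frac{k}{k+1}$ replaced by $\frac{2k-1}{2k}$, which is posed as a conjecture in \cite{slides}. It is true.

\begin{theorem}\label{thm:main}
Let $k\ge1$ and let $G$ be a graph of order $n\ge 2k+1$ with
\[
\delta(G)\ge\frac{2k-1}{2k}\,n .
\]
Then $G$ has a Hamiltonian cycle $H$ with $H^k\subseteq G$.
\end{theorem}

The condition $n\ge2k+1$ only excludes trivial cases: if $n\le 2k$, the degree condition gives $\delta(G)\ge n-\frac{n}{2k}\ge n-1$, so $G$ is complete.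

\paragraph{Why this constant.} The number $\frac{2k-1}{2k}$ is where greedy insertion begins to work. Suppose that some vertices are already in a suitable cyclic order, and look for a gap for a further vertex $v$. A vertex of the order that is not adjacent to $v$ forbids exactly those gaps that are within $k$ steps of it: $k$ gaps on each side, $2k$ in all. Let $\Delta=n-1-\delta(G)$, so that every vertex has at most $\Delta$ non-neighbors other than itself. Then a free gap exists as soon as there are more than $2k\Delta$ gaps. The hypothesis of Theorem~\ref{thm:main} says precisely that $n\ge2k(\Delta+1)$. So from some point on, insertion is free, and \emph{the whole problem is to get started}: to produce one good cyclic order on more than $2k\Delta$ vertices. The insertion argument gives no help in building that first order.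

\paragraph{What two known theorems give.} Koml\'os, S\'ark\"ozy and Szemer\'edi proved that for every $p>0$ and $k$ there is $n_0(p,k)$ such that $n\ge n_0(p,k)$ and $\delta(G)\ge(\frac{k}{k+1}+p)n$ force the $k$-th power of a Hamiltonian cycle. Since
\[
\frac{2k-1}{2k}-\frac{k}{k+1}=\frac{k-1}{2k(k+1)}>0\qquad(k\ge2),
\]
this gives Theorem~\ref{thm:main} for $k\ge2$ and all sufficiently large $n$. Faudree, Gould, Jacobson and Schelp proved that for every $\epsilon>0$ and $k$ there is a constant $C(\epsilon,k)$ such that $\delta(G)\ge(\frac{2k-1}{2k}+\epsilon)n+C(\epsilon,k)$ suffices. Neither statement is used below. The point of Theorem~\ref{thm:main} is that it holds for all $n\ge 2k+1$, with no error term.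

\paragraph{Plan.} Section~\ref{sec:reduction} passes to the complement and reduces the case $k\ge3$ to a statement about vertex sets partitioned into cliques of order $2k$ (Theorem~\ref{thm:B}). Section~\ref{sec:junctions} explains how to place two cliques side by side, settles two cliques, and shows on three cliques what goes wrong and how it is repaired. Sections~\ref{sec:optimal}--\ref{sec:end} carry out the repair in general. Section~\ref{sec:limits} collects consequences and limits.

\section{Complement, insertion, and the reduction to cliques}\label{sec:reduction}

Let $F=\overline G$ be the complement of $G$. Its maximum degree is $\Delta=n-1-\delta(G)$. The hypothesis $\delta(G)\ge n-\frac{n}{2k}$ reads $\frac n{2k}\ge\Delta+1$, that is,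
\begin{equation}\label{eq:n}
n\ge 2k(\Delta+1).
\end{equation}

For any graph $F$ and any set $W$ of at least $2k+1$ of its vertices, a cyclic order of $W$ is \emph{$k$-good} if any two $F$-adjacent elements of $W$ have cyclic distance at least $k+1$. When $F=\overline G$ and $n\ge2k+1$, a $k$-good cyclic order of $V(G)$ is the same thing as a Hamiltonian cycle $H$ of $G$ with $H^k\subseteq G$.

\begin{lemma}[Insertion]\label{lem:insert}
Let $\Delta\ge0$ be an integer, let $W$ have a $k$-good cyclic order, and let $v\notin W$ have at most $\Delta$ $F$-neighbors in $W$. If $|W|>2k\Delta$ and $|W|\ge2k+1$, then $v$ can be inserted into one of the gaps so that the resulting cyclic order of $W\cup\{v\}$ is $k$-good.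
\end{lemma}

\begin{proof}
There are $|W|$ gaps. Inserting $v$ into a gap does not decrease any distance between elements of $W$, and the elements at distance at most $k$ from $v$ are then exactly the $k$ elements before the gap and the $k$ elements after it. So each $F$-neighbor of $v$ forbids exactly $2k$ gaps. At most $2k\Delta<|W|$ gaps are forbidden, and any other gap will do.
\end{proof}

To get started we choose $2k(\Delta+1)$ vertices and split them into cliques of $G$, that is, independent sets of $F$. The tool is the Hajnal--Szemer\'edi theorem \cite{HS}: \emph{a graph with maximum degree at most $\Delta$ has a proper coloring with $\Delta+1$ colors in which the class sizes differ by at most $1$.} Applied to $2k(\Delta+1)$ vertices, it gives classes of size exactly $2k$. What is needed about these classes is slightly less than a bound on degrees.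

\begin{theorem}\label{thm:B}
Let $k\ge3$ and $r\ge2$. Let $F$ be a graph whose vertex set is partitioned into independent sets $I_1,\dots,I_r$ of size $2k$, such that for every $i$ and every $k$-subset $P\subseteq I_i$
\begin{equation}\label{eq:avg}
\sum_{x\in P}d_F(x)\le k(r-1).
\end{equation}
Then the complement of $F$ contains the $k$-th power of a Hamiltonian cycle.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:B}]
If $\Delta=0$, then $G$ is complete and $n\ge3$, so there is nothing to prove. If $k=1$, the statement is Dirac's theorem. If $k=2$, then $\delta(G)\ge\frac34n\ge\frac57n$, and a theorem of Fan and H\"aggkvist \cite{FH} says that every graph of order $n$ with minimum degree at least $5n/7$ contains the square of a Hamiltonian cycle.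

Let $k\ge3$ and $\Delta\ge1$. By \eqref{eq:n} there is a set $U\subseteq V(G)$ with $|U|=2k(\Delta+1)$. By the Hajnal--Szemer\'edi theorem, $F[U]$ has a proper coloring with $r=\Delta+1\ge2$ classes, all of size $2k$. Every vertex has degree at most $\Delta=r-1$ in $F[U]$, so \eqref{eq:avg} holds for $F[U]$. Theorem~\ref{thm:B} gives a $k$-good cyclic order of $U$. Since $|U|>2k\Delta$ and $|U|\ge 2k+1$, Lemma~\ref{lem:insert} allows us to insert the remaining vertices one at a time, which gives a $k$-good cyclic order of $V(G)$.
\end{proof}

The rest of the proof, up to the end of Section~\ref{sec:end}, concerns Theorem~\ref{thm:B}, and $F,I_1,\dots,I_r$ are as in that theorem. Edges and neighborhoods refer to $F$; $N(x)$ is the neighborhood of $x$ in $F$, and $e(P,Q)$ is the number of $F$-edges between disjoint sets $P$ and $Q$. The hypothesis $k\ge3$ will be used at a single place, in Lemma~\ref{lem:tight}; up to that lemma, $k\ge2$ is enough.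

\section{Junctions}\label{sec:junctions}

We shall keep each class $I_i$ together, as $2k$ consecutive vertices of the cyclic order. Conflicts can then arise only where one class ends and the next begins. Since only the last $k$ vertices of one class and the first $k$ vertices of the next are involved there, we cut each class into two \emph{halves} of size $k$. Every half then takes part in just one junction, so its internal order may be chosen to suit that junction alone. The first question is when two halves can be placed next to each other.

\begin{lemma}\label{lem:junction}
Let $P,Q$ be disjoint $k$-sets of vertices with $e(P,Q)\le k-1$. Then there are orderings $b_1,\dots,b_k$ of $P$ and $a_1,\dots,a_k$ of $Q$ such that $b_pa_q\notin E(F)$ whenever $q\le p$.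
\end{lemma}

In the sequence $b_1\dots b_ka_1\dots a_k$ the vertices $b_p$ and $a_q$ are $k-p+q$ steps apart, and this is at most $k$ exactly when $q\le p$. So the lemma says that no edge between $P$ and $Q$ is too short. The bound $k-1$ cannot be raised: the last vertex $b_k$ must have no neighbor in $Q$ at all, so a perfect matching between $P$ and $Q$, with its $k$ edges, admits no such orderings.

\begin{proof}
For $b\in P$ let $d(b)=|N(b)\cap Q|$. Order $P$ so that $d(b_1)\ge\dots\ge d(b_k)$, and let $N_j=Q\cap\bigcup_{p\ge j}N(b_p)$ be the set of vertices of $Q$ that must not be used as $a_j$.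

We claim that $|N_j|\le k-j$. Otherwise $\sum_{p\ge j}d(b_p)\ge|N_j|\ge k-j+1\ge1$. Then $d(b_j)$, the largest summand, is at least $1$, hence $d(b_p)\ge1$ for all $p<j$ as well, and
\[
e(P,Q)=\sum_{p<j}d(b_p)+\sum_{p\ge j}d(b_p)\ge(j-1)+(k-j+1)=k,
\]
a contradiction.

Hence $|Q\setminus N_j|\ge j$, and for $j=1,\dots,k$ we can successively choose $a_j\in Q\setminus N_j$ distinct from $a_1,\dots,a_{j-1}$. If $q\le p$, then $N(b_p)\cap Q\subseteq N_q$ and $a_q\notin N_q$, so $b_pa_q\notin E(F)$.
\end{proof}

Call two $k$-sets $P,Q$ contained in different classes \emph{friendly}, written $P\sim Q$, if $e(P,Q)\le k-1$, and \emph{unfriendly} otherwise. A \emph{configuration} is a choice, for every $i$, of an ordered split $I_i=A_i\sqcup B_i$ with $|A_i|=|B_i|=k$; the $2r$ sets $A_i,B_i$ are its halves.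

Let $P$ be a $k$-subset of $I_i$. As $I_i$ is independent, \eqref{eq:avg} says that the numbers $e(P,Q)$, taken over the $2(r-1)$ halves $Q$ of the other classes, have sum at most $k(r-1)$. So at most $r-1$ of them are $\ge k$:
\begin{equation}\label{eq:friends}
\begin{array}{l}
\text{among the $2(r-1)$ halves of the other classes, at most $r-1$ are unfriendly}\\
\text{to $P$, and hence at least $r-1$ are friendly with $P$.}
\end{array}
\end{equation}

\begin{lemma}\label{lem:arrange}
Suppose that, for some configuration, the classes can be arranged cyclically and the two halves of the $t$-th class named $P_t,P_t'$ in such a way that $P_t'\sim P_{t+1}$ for all $t$ (indices modulo $r$). Then $V(F)$ has a $k$-good cyclic order.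
\end{lemma}

\begin{proof}
Use the block order $P_1P_1'P_2P_2'\cdots P_rP_r'$. Each half lies in exactly one junction $(P_t',P_{t+1})$, and we order $P_t'$ as $b_1,\dots,b_k$ and $P_{t+1}$ as $a_1,\dots,a_k$ according to Lemma~\ref{lem:junction}. Suppose that $v$ follows $u$ within at most $k$ steps. Since the blocks have length $k$, the vertices $u,v$ lie in the same block or in consecutive blocks. If they lie in one class, they are not adjacent. Otherwise $u=b_p$ and $v=a_q$ in a common junction, with $k-p+q\le k$, so $q\le p$ and $uv\notin E(F)$.
\end{proof}

\paragraph{Two classes.} For $r=2$, any configuration works. Friendship is then a bipartite graph between $\{A_1,B_1\}$ and $\{A_2,B_2\}$ in which, by \eqref{eq:friends}, every half has at least one friend. It has a perfect matching: otherwise, by Hall's theorem, $A_1$ and $B_1$ have only one friend between them, and the other half of $I_2$ has none. If the matching is $B_1\sim A_2$, $B_2\sim A_1$, use the order $A_1B_1A_2B_2$; if it is $B_1\sim B_2$, $A_2\sim A_1$, use $A_1B_1B_2A_2$. In either case Lemma~\ref{lem:arrange} applies. Note that it helps to be free to traverse a class backwards.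

With three classes, an arbitrary configuration is no longer enough.

\begin{example}\label{ex:three}
Let $r=3$, $k\ge2$, and $I_i=\{a_{i,s},b_{i,s}:1\le s\le k\}$ for $i=1,2,3$. Let $F$ have the edges $a_{i,s}b_{j,s}$ for $i\ne j$ and $1\le s\le k$. For each $s$ this is the $6$-cycle $a_{1,s}b_{2,s}a_{3,s}b_{1,s}a_{2,s}b_{3,s}$, so $F$ is $2$-regular, and \eqref{eq:avg} holds with equality. Take the obvious split $A_i=\{a_{i,s}\}_s$, $B_i=\{b_{i,s}\}_s$. Then for $i\ne j$
\[
e(A_i,B_j)=k,\qquad e(A_i,A_j)=e(B_i,B_j)=0,
\]
so a half is friendly only with the halves that bear the same letter. In an arrangement as in Lemma~\ref{lem:arrange} the letter would stay the same at each of the three junctions and change inside each of the three classes. Going once around, it would change three times and return to itself, which is impossible.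

Now exchange a single pair: put $A_1'=(A_1\setminus\{a_{1,1}\})\cup\{b_{1,1}\}$ and $B_1'=(B_1\setminus\{b_{1,1}\})\cup\{a_{1,1}\}$. For $j=2,3$ we get
\[
e(A_1',B_j)=e(B_1',A_j)=k-1,\qquad e(A_1',A_j)=e(B_1',B_j)=1 .
\]
All four numbers are at most $k-1$, so the halves of $I_1$ are now friendly with all halves of $I_2$ and $I_3$. The order $A_1'B_1'\,|\,A_2B_2\,|\,B_3A_3$ works: $B_1'\sim A_2$, $B_2\sim B_3$ and $A_3\sim A_1'$.
\end{example}

The example shows that the bound \eqref{eq:friends} alone falls just short of forcing an arrangement, and that the splits have to be chosen with care. We shall choose them so that there are as many friendly pairs of the form $B_i\sim A_j$ as possible. If a class still takes part in no more such pairs than the bound guarantees, then it turns out to be rigid: all numbers $e(P,Q)$ at it are $0$ or $k$, as with the obvious split above, and this remains so however the class is split. Moreover, all its splits are equally good. This freedom to change the split, together with rigidity, will show that for $k\ge3$ two rigid classes are always joined by a friendly pair of the chosen form.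

\section{Configurations with the most arcs}\label{sec:optimal}

To count the friendly pairs that an arrangement can use, we first traverse every class in the direction $A_iB_i$. For a configuration, let $\Gamma$ be the digraph on $\{1,\dots,r\}$ in which, for $i\ne j$,
\[
i\to j\ \text{ is an arc}\iff B_i\sim A_j .
\]
A directed Hamiltonian cycle of $\Gamma$ is an arrangement as in Lemma~\ref{lem:arrange} in which $P_t$ is the half with letter $A$ and $P_t'$ the half with letter $B$ throughout. Hence, \emph{if $\Gamma$ is Hamiltonian, the conclusion of Theorem~\ref{thm:B} holds.} Interchanging the letters $A$ and $B$ in all classes reverses all arcs of $\Gamma$.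

A configuration is \emph{optimal} if its digraph has the maximum number of arcs. Let $\deg(i)$ be the number of arcs of $\Gamma$ that begin or end at $i$. We say that $i,j$ are \emph{nonadjacent} if there is no arc between them in either direction. The tool for finding a Hamiltonian cycle is the following.

\medskip\noindent\textbf{Meyniel's theorem} \cite{Meyniel}. \emph{Consider a strong digraph on $N\ge2$ vertices without loops or parallel arcs (pairs of opposite arcs are allowed). If $\deg(x)+\deg(y)\ge2N-1$ for every pair of distinct nonadjacent vertices $x,y$, then the digraph is Hamiltonian.}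

\medskip
Here a digraph is \emph{strong} if there is a directed path from every vertex to every other vertex, and a Hamiltonian cycle on two vertices is a pair of opposite arcs. Our aim is thus $\deg(i)+\deg(j)\ge2r-1$ for nonadjacent $i,j$. We first show that optimality gives $\deg(i)\ge r-1$ for every $i$. For the degree sum this is one short, and the next section finds the missing unit.

Fix a configuration and an index $i$, and keep the splits of all classes other than $I_i$. For a $k$-subset $P\subseteq I_i$ let
\[
\alpha(P)=\#\{j\ne i:\ e(P,B_j)\ge k\},\qquad \beta(P)=\#\{j\ne i:\ e(P,A_j)\ge k\}.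
\]
Then $\alpha(P)+\beta(P)$ is the number of halves of other classes that are unfriendly to $P$, so by \eqref{eq:friends}
\begin{equation}\label{eq:ab}
\alpha(P)+\beta(P)\le r-1 .
\end{equation}
If $I_i$ is split as $(P,P')$, meaning $A_i=P$ and $B_i=P'$, then the arc $j\to i$ is missing when $e(P,B_j)\ge k$, and $i\to j$ is missing when $e(P',A_j)\ge k$. So out of the $2(r-1)$ possible arcs at $i$, exactly
\[
m(P,P')=\alpha(P)+\beta(P')
\]
are missing. Comparing a split with its reverse and using \eqref{eq:ab} for $P$ and for $P'$, we get
\begin{equation}\label{eq:reverse}
m(P,P')+m(P',P)=\bigl(\alpha(P)+\beta(P)\bigr)+\bigl(\alpha(P')+\beta(P')\bigr)\le2(r-1).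
\end{equation}

\begin{lemma}\label{lem:degree}
In an optimal configuration $\deg(i)\ge r-1$ for every $i$.
\end{lemma}

\begin{proof}
Changing the split of $I_i$ affects only the arcs at $i$. So by optimality $m(A_i,B_i)\le m(B_i,A_i)$, and \eqref{eq:reverse} gives $m(A_i,B_i)\le r-1$. Hence $\deg(i)=2(r-1)-m(A_i,B_i)\ge r-1$.
\end{proof}

Call $i$ \emph{tight}, in an optimal configuration, if $\deg(i)=r-1$. Tightness makes every inequality above an equality, for every split of $I_i$.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $i$ be tight in an optimal configuration.
\begin{enumerate}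
\item[(a)] $e(P,Q)\in\{0,k\}$ for every $k$-subset $P\subseteq I_i$ and every half $Q$ of another class.
\item[(b)] If the split of $I_i$ is replaced by any other ordered split, the configuration is again optimal, and $i$ is again tight.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $m(A_i,B_i)=r-1$, and by optimality this is the smallest value of $m$ over all ordered splits of $I_i$. So $m(P,P')\ge r-1$ and $m(P',P)\ge r-1$ for every split, and by \eqref{eq:reverse} both are equal to $r-1$. This proves (b): the number of arcs at $i$, and hence the total number of arcs, does not change. Moreover, equality holds in \eqref{eq:reverse}, so $\alpha(P)+\beta(P)=r-1$ for every $k$-subset $P$ of $I_i$. Thus at least $k$ edges go from $P$ to each of exactly $r-1$ halves $Q$ of other classes, while the total number of edges leaving $P$ is at most $k(r-1)$ by \eqref{eq:avg}. So these $r-1$ numbers $e(P,Q)$ are equal to $k$ and all others are $0$, which is (a).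
\end{proof}

\section{Two tight classes are adjacent}\label{sec:tight}

Part (a) of Lemma~\ref{lem:rigid} concerns \emph{all} $k$-subsets $P$ of $I_i$ at once. This leaves very few possibilities for the number of neighbors that the single vertices of $I_i$ have in $Q$.

\begin{lemma}\label{lem:patterns}
Let $k\ge2$, $|I|=2k$, and let $f$ be a function from $I$ to the nonnegative integers such that $\sum_{x\in P}f(x)\in\{0,k\}$ for every $k$-subset $P\subseteq I$. Then $f\equiv0$, or $f\equiv1$, or there is $z\in I$ with $f(z)=k$ and $f(x)=0$ for all $x\ne z$.
\end{lemma}

In the last case we call $f$ a \emph{star at $z$}. The sum of $f$ over $I$ is $0$, $2k$, $k$ in the three cases, so this sum determines the case.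

\begin{proof}
If $f\equiv c$ is constant, then $kc\in\{0,k\}$ and $c\in\{0,1\}$. Otherwise choose $x,y\in I$ with $f(x)<f(y)$. For any $(k-1)$-subset $R\subseteq I\setminus\{x,y\}$ the sum over $R\cup\{x\}$ is smaller than the sum over $R\cup\{y\}$, so the first is $0$ and the second is $k$. Hence $f(x)=0$, $f$ vanishes on $R$, and $f(y)=k$. Since $k-1\ge1$, the sets $R$ cover $I\setminus\{x,y\}$, and $f$ is a star at $y$.
\end{proof}

\begin{lemma}\label{lem:tight}
Let $k\ge3$. In an optimal configuration, two distinct tight indices are never nonadjacent.
\end{lemma}

\begin{proof}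
Suppose that $i\ne j$ are tight and nonadjacent. Then $A_i\not\sim B_j$ and $B_i\not\sim A_j$, so by Lemma~\ref{lem:rigid}(a)
\[
e(A_i,B_j)=k=e(B_i,A_j).
\]
For $x\in I_i$ let $f(x)=|N(x)\cap B_j|$ and $g(x)=|N(x)\cap A_j|$, and write $f(P)=\sum_{x\in P}f(x)=e(P,B_j)$ and $g(P)=\sum_{x\in P}g(x)=e(P,A_j)$. By Lemma~\ref{lem:rigid}(a) for $i$ and Lemma~\ref{lem:patterns}, each of $f$ and $g$ is $\equiv0$, $\equiv1$ or a star; and neither is $\equiv0$, since $f(A_i)=g(B_i)=k$.

The idea is to change the split of $I_i$, which by Lemma~\ref{lem:rigid}(b) costs nothing, and to derive a contradiction with the rigidity of $j$. For this, $j$ has to remain tight.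

\smallskip\noindent\emph{Claim.} Let $(A_i',B_i')$ be an ordered split of $I_i$ with $f(A_i')=k=g(B_i')$. Then, for $Q\in\{A_i',B_i'\}$, the function $h_Q(y)=|N(y)\cap Q|$ on $I_j$ is $\equiv0$, $\equiv1$ or a star. Its sum over $I_j$ is $f(Q)+g(Q)$.

\smallskip\noindent\emph{Proof of the claim.} Replace $(A_i,B_i)$ by $(A_i',B_i')$. By Lemma~\ref{lem:rigid}(b) for $i$, the new configuration is optimal. In it $e(A_i',B_j)=k=e(B_i',A_j)$, so $i$ and $j$ are still nonadjacent; and the arcs between $j$ and indices other than $i$ have not changed. So $\deg(j)$ is the same as before and $j$ is still tight. By Lemma~\ref{lem:rigid}(a) for $j$ in the new configuration, the sum of $h_Q$ over any $k$-subset of $I_j$ is $0$ or $k$, and Lemma~\ref{lem:patterns} applies. The sum of $h_Q$ over $I_j$ is $e(Q,I_j)=f(Q)+g(Q)$.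

\smallskip\noindent\emph{Case 1: $f\equiv g\equiv1$.} Every split of $I_i$ satisfies the hypothesis of the claim. For every $k$-subset $P\subseteq I_i$ the sum of $h_P$ is $f(P)+g(P)=2k$, so $h_P\equiv1$. Thus a vertex $y\in I_j$ has exactly one neighbor in every $k$-subset of the $2k$-set $I_i$. Exchanging one element of a $k$-subset shows that either all or none of the vertices of $I_i$ are neighbors of $y$, so $y$ has $k$ or $0$ neighbors in a $k$-subset. As $k\ge2$, this is a contradiction.

\smallskip\noindent\emph{Case 2: one of $f,g$ is $\equiv1$ and the other is a star.} Interchanging the letters $A$ and $B$ in all classes reverses the arcs of $\Gamma$, so it preserves optimality, tightness and nonadjacency, and it exchanges $f$ and $g$. We may therefore assume that $f\equiv1$ and that $g$ is a star at $z$.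

Let $P$ be a $k$-subset of $I_i\setminus\{z\}$, and put $Q=I_i\setminus P$, so that $z\in Q$. The split $(P,Q)$ satisfies the hypothesis of the claim, because $f(P)=k$ and $g(Q)=k$. The sum of $h_P$ is $f(P)+g(P)=k+0$, so $h_P$ is a star: some vertex $y_P\in I_j$ is adjacent to all of $P$. Now every $x\in I_i\setminus\{z\}$ has exactly $f(x)+g(x)=1$ neighbor in $I_j$, and any two such vertices lie in a common $k$-subset of $I_i\setminus\{z\}$. Hence all of $I_i\setminus\{z\}$ is adjacent to one and the same vertex $y\in I_j$.

On the other hand, the sum of $h_Q$ is $f(Q)+g(Q)=2k$, so $h_Q\equiv1$. But $Q$ consists of $z$ and $k-1$ other vertices, and the latter are all adjacent to $y$. So $h_Q(y)\ge k-1\ge2$, a contradiction.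

\smallskip\noindent\emph{Case 3: $f$ is a star at $z$ and $g$ is a star at $z'$.} Since $f(A_i)=k=g(B_i)$, we have $z\in A_i$ and $z'\in B_i$. Thus $z$ is adjacent to all of $B_j$, no other vertex of $A_i$ has a neighbor in $B_j$, and no vertex of $A_i$ has a neighbor in $A_j$. So $h_{A_i}$ is $1$ on the $k$ vertices of $B_j$ and $0$ on the $k$ vertices of $A_j$. As $k\ge2$, this is neither constant nor a star, contradicting the claim for the split $(A_i,B_i)$ itself.
\end{proof}

\begin{remark}
The hypothesis $k\ge3$ enters only through the inequality $k-1\ge2$ in Case~2, and there the argument really stops at $k=2$. Let $I_i=\{z,x_1,x_2,x_3\}$ and $I_j=\{y,w_1,w_2,w_3\}$, and let the edges between them be $zw_s$ and $x_sy$ for $s=1,2,3$. A pair $\{z,x_s\}$ sends exactly one edge to each vertex of $I_j$, and a pair $\{x_s,x_t\}$ sends two edges to $y$ and none elsewhere. So $e(P,Q)\in\{0,2\}$ for all $2$-subsets $P\subseteq I_i$ and $Q\subseteq I_j$, and if $z\in A_i$ and $y\in A_j$, then $e(A_i,B_j)=2=e(B_i,A_j)$, so $i$ and $j$ are nonadjacent. Hence considering the edges between $I_i$ and $I_j$ alone leads to no contradiction.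
\end{remark}

\section{Arranging the classes}\label{sec:end}

We now prove Theorem~\ref{thm:B}. Fix an optimal configuration, and let $\Gamma$ be its digraph.

\paragraph{$\Gamma$ is strong.} Let $i,j$ be distinct and nonadjacent. By Lemma~\ref{lem:tight} at least one of them is not tight, so $\deg(i)+\deg(j)\ge(r-1)+r=2r-1$ by Lemma~\ref{lem:degree}. By Meyniel's theorem $\Gamma$ is Hamiltonian, and Lemma~\ref{lem:arrange} completes the proof in this case.

\paragraph{$\Gamma$ is not strong.} Then $\Gamma$ has no Hamiltonian cycle, and we have to use friendly pairs that $\Gamma$ does not record, of the form $A\sim A$ and $B\sim B$. They allow us to traverse some classes backwards. Being not strong helps: it bounds the number of friendly pairs of the form $B\sim A$ at certain halves, and \eqref{eq:friends} then supplies pairs of the other kind.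

\emph{A Hamiltonian path.} Add to $\Gamma$ a vertex $\infty$ that is joined to each vertex by arcs in both directions. The new digraph is strong and has $N=r+1$ vertices. Two nonadjacent vertices in it are both different from $\infty$, and by Lemma~\ref{lem:degree} their degree sum is at least $2(r-1)+4=2r+2\ge2N-1$. By Meyniel's theorem it is Hamiltonian. Deleting $\infty$ from a Hamiltonian cycle leaves a Hamiltonian path of $\Gamma$. Renumber the classes so that it is $1\to2\to\dots\to r$; that is, $B_t\sim A_{t+1}$ for $1\le t<r$.

\emph{Friends at the two ends.} Since $\Gamma$ is not strong, there is a partition $\{1,\dots,r\}=S\sqcup T$ into nonempty sets with no arc from $S$ to $T$. Let $\sigma=|S|$ and $\tau=|T|$, so $\sigma+\tau=r$. The path cannot leave $S$ once it has entered it, and it visits both sets, so it starts in $T$ and ends in $S$: we have $1\in T$ and $r\in S$.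
\begin{itemize}
\item If $A_1\sim B_j$ with $j\ne1$, then $j\to1$ is an arc, and $1\in T$ forces $j\in T$. There are at most $\tau-1$ such $j$. By \eqref{eq:friends}, $A_1$ is friendly with at least $(r-1)-(\tau-1)=\sigma$ of the halves $A_j$, $2\le j\le r$.
\item If $B_r\sim A_j$ with $j\ne r$, then $r\to j$ is an arc, and $r\in S$ forces $j\in S$. There are at most $\sigma-1$ such $j$. By \eqref{eq:friends}, $B_r$ is friendly with at least $(r-1)-(\sigma-1)=\tau$ of the halves $B_j$, $1\le j\le r-1$.
\end{itemize}

\emph{Closing the path.} The sets $\{j-1:\ A_1\sim A_j,\ 2\le j\le r\}$ and $\{j:\ B_r\sim B_j,\ 1\le j\le r-1\}$ are subsets of $\{1,\dots,r-1\}$ of sizes at least $\sigma$ and at least $\tau$. As $\sigma+\tau=r>r-1$, they have a common element $i$, so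
\[
A_1\sim A_{i+1}\qquad\text{and}\qquad B_r\sim B_i .
\]
Consider the cyclic arrangement of Figure~\ref{fig:close},
\[
A_1B_1\,|\,A_2B_2\,|\cdots|\,A_iB_i\,|\,B_rA_r\,|\,B_{r-1}A_{r-1}\,|\cdots|\,B_{i+1}A_{i+1}\,|\ (\text{back to }A_1).
\]
Its junctions are $B_t\sim A_{t+1}$ for $1\le t<i$, then $B_i\sim B_r$, then $A_{t+1}\sim B_t$ for $t=r-1,\dots,i+1$, and finally $A_{i+1}\sim A_1$. All of them are friendly pairs, so Lemma~\ref{lem:arrange} gives a $k$-good cyclic order of $V(F)$. This completes the proof of Theorem~\ref{thm:B}, and with it the proof of Theorem~\ref{thm:main}. \qed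

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node[draw,minimum width=9mm,minimum height=6mm] (a1) at (0,0) {$A_1$};
\node[draw,minimum width=9mm,minimum height=6mm] (b1) at (1.3,0) {$B_1$};
\node (d1) at (2.5,0) {$\cdots$};
\node[draw,minimum width=9mm,minimum height=6mm] (ai) at (3.7,0) {$A_i$};
\node[draw,minimum width=9mm,minimum height=6mm] (bi) at (5,0) {$B_i$};
\node[draw,minimum width=9mm,minimum height=6mm] (ai1) at (6.6,0) {$A_{i+1}$};
\node[draw,minimum width=9mm,minimum height=6mm] (bi1) at (8,0) {$B_{i+1}$};
\node (d2) at (9.2,0) {$\cdots$};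
\node[draw,minimum width=9mm,minimum height=6mm] (ar) at (10.4,0) {$A_r$};
\node[draw,minimum width=9mm,minimum height=6mm] (br) at (11.7,0) {$B_r$};
\draw[line width=1.6pt] (a1)--(b1);
\draw[line width=1.6pt] (ai)--(bi);
\draw[line width=1.6pt] (ai1)--(bi1);
\draw[line width=1.6pt] (ar)--(br);
\draw (b1)--(d1)--(ai);
\draw (bi1)--(d2)--(ar);
\draw[dotted] (bi)--(ai1);
\draw (bi.north) to[out=40,in=140] (br.north);
\draw (a1.south) to[out=-40,in=-140] (ai1.south);
\end{tikzpicture}
\caption{Closing a path of classes. Thick segments join the two halves of one class; thin lines are friendly pairs. The path from $A_1$ to $B_r$ is cut at the dotted segment between $B_i$ and $A_{i+1}$, and the friendly pairs $B_iB_r$ (above) and $A_1A_{i+1}$ (below) turn the two pieces into a cycle, in which the classes $i+1,\dots,r$ are traversed backwards.}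
\label{fig:close}
\end{figure}

\section{Consequences and limits}\label{sec:limits}

\begin{remark}
In the case $k\ge3$, $n=2kr$, $r\ge2$, Theorem~\ref{thm:B} is stronger than Theorem~\ref{thm:main}. It asks only for a partition of $V(G)$ into $r$ cliques of order $2k$ such that each $k$-subset of a clique sends in total at most $k(r-1)$ non-edges outside the clique. A single vertex may have more than $r-1$ non-neighbors: for instance, \eqref{eq:avg} holds if the edges of $F$ form one star with center in $I_1$ and with $k$ leaves in each of $I_2,\dots,I_r$.
\end{remark}

\begin{corollary}\label{cor:sub}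
Let $k\ge1$, let $G$ be a graph of order $n$, and let $\Delta=n-1-\delta(G)$.
\begin{enumerate}
\item[(a)] For every $U\subseteq V(G)$ with $|U|\ge\max\{2k+1,\,2k(\Delta+1)\}$, the graph $G[U]$ contains the $k$-th power of a Hamiltonian cycle of $G[U]$. In particular, under the hypothesis of Theorem~\ref{thm:main}, $G$ contains $C_\ell^k$ on every prescribed set of $\ell$ vertices, for each $\ell$ with $\max\{2k+1,2k(\Delta+1)\}\le\ell\le n$.
\item[(b)] Every $k$-th power of a cycle in $G$ whose vertex set $W$ satisfies $|W|>2k\Delta$ and $|W|\ge2k+1$ extends to the $k$-th power of a Hamiltonian cycle of $G$, in the sense that the remaining vertices can be inserted into the cyclic order of $W$ one by one, in any prescribed order.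
\item[(c)] Under the hypothesis of Theorem~\ref{thm:main}, $G$ contains every $n$-vertex graph whose vertices can be cyclically ordered so that adjacent vertices are at cyclic distance at most $k$. In particular, $G$ contains every $n$-vertex graph of bandwidth at most $k$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) A vertex of $U$ has at most $\Delta$ non-neighbors in $U$ other than itself. So $\delta(G[U])\ge|U|-1-\Delta\ge\frac{2k-1}{2k}|U|$, where the last inequality is $|U|\ge2k(\Delta+1)$. Apply Theorem~\ref{thm:main} to $G[U]$.

(b) Apply Lemma~\ref{lem:insert} with $F=\overline G$ repeatedly; its hypotheses persist as $W$ grows.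

(c) A graph of the first kind is a subgraph of $C_n^k$, and $G\supseteq C_n^k$ by Theorem~\ref{thm:main}. A graph has bandwidth at most $k$ if its vertices can be ordered linearly so that adjacent vertices are at most $k$ positions apart; closing this order up gives a cyclic order in which distances are not larger.
\end{proof}

How far could the constant in Theorem~\ref{thm:main} be lowered?

\begin{proposition}\label{prop:limit}
Let $k\ge1$, $n\ge2k+1$, $s=\lfloor\frac n{k+1}\rfloor+1$, and let $G$ be the complement of the disjoint union of $K_s$ and $n-s$ isolated vertices. Then $\delta(G)=\lceil\frac k{k+1}n\rceil-1$, and $G$ does not contain the $k$-th power of a Hamiltonian cycle.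
\end{proposition}

\begin{proof}
The $s$ vertices of $K_s$ have degree $n-s$ in $G$, and the others have degree $n-1$. So $\delta(G)=n-s=n-\lfloor\frac n{k+1}\rfloor-1=\lceil\frac{k}{k+1}n\rceil-1$. In $C_n^k$, cyclically consecutive elements of an independent set with at least two elements are at least $k+1$ steps apart along the cycle; so an independent set of $C_n^k$ has at most $\lfloor\frac n{k+1}\rfloor$ elements (a one-element set obeys this bound because $n\ge k+1$). But $G$ has an independent set of size $s$, so $G\not\supseteq C_n^k$.
\end{proof}

If $c<\frac k{k+1}$, then the graphs of Proposition~\ref{prop:limit} satisfy $\delta(G)\ge cn$ for all large $n$. So the best constant in Theorem~\ref{thm:main} lies in the interval $\bigl[\frac k{k+1},\frac{2k-1}{2k}\bigr]$. For $k=1$ its two ends coincide, and Theorem~\ref{thm:main} is sharp. For $k\ge2$ we claim no sharpness; determining the constant for all $n$ is Seymour's problem.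

\begin{thebibliography}{9}

\bibitem{FH}
G. Fan and R. H\"aggkvist, \emph{The square of a Hamiltonian cycle}, SIAM J. Discrete Math. \textbf{7} (1994), 203--212.

\bibitem{HS}
Hajnal and Szemer\'edi, 1970.

\bibitem{Meyniel}
M. Meyniel, J. Combin. Theory Ser. B \textbf{14} (1973), 137--147.

\bibitem{slides}
\emph{Towards A Solution To The Seymour Conjecture}, \texttt{http://msdiscretemath.org/2014/kanno\_slides.pdf}.

\end{thebibliography}

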